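# Matchings in $t$-simple hypergraphs: the constant $t-1+\frac1t$

## 1. The guess $|\mathcal H|/\big((t-1+\frac1t)D\big)$ and four tests by hand

Let $\mathcal H$ be a finite $k$-uniform hypergraph: every edge is a set of $k$ vertices, and the same set may occur several times. We write $|\mathcal H|$ for the number of edges, counted with multiplicity. The degree of a vertex is the number of edges that contain it, and a matching is a set of pairwise disjoint edges. Suppose that all degrees are at most $D$. How large a matching must $\mathcal H$ contain?

A greedy choice gives a first answer. Take an edge and discard it together with the edges that meet it. There are at most $k(D-1)$ of the latter, so we get a matching of size at least $|\mathcal H|/(kD)$. A theorem of Füredi does better.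

**Füredi's theorem.** Every $k$-uniform hypergraph $\mathcal H$ with maximum degree $D$ has a matching of size at least $|\mathcal H|/\big((k-1+\frac1k)D\big)$.

Now restrict how much two edges may overlap.

**Definition.** For $1\le t\le k$, the hypergraph $\mathcal H$ is *$t$-simple* if every two distinct edges have at most $t$ vertices in common. Two parallel copies of one set count as distinct edges, so for $t<k$ there are no repeated edges, and repeated edges can occur only when $t=k$.

For example, a graph without parallel edges is $1$-simple, and the triples $\{x,y,z_1\},\{x,y,z_2\},\dots$ form a $2$-simple hypergraph that is not $1$-simple.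

If overlaps have size at most $t$, one would guess that $t$ takes over the role of $k$. Put
$$K_t:=t-1+\frac1t,\qquad K_1=1,\quad K_2=\tfrac32,\quad K_3=\tfrac73 .$$
The guess is that a $k$-uniform, $t$-simple hypergraph of maximum degree at most $D$ has a matching of size at least $|\mathcal H|/(K_tD)$, whatever $k$ is.

**Test 1: $k=t=1$.** The edges are points, each repeated at most $D$ times. There are at least $|\mathcal H|/D$ different points, and they form a matching. The guess is correct.

**Test 2: $k=2$, $t=1$.** Let $D$ be even and let $\mathcal H$ be the complete graph on $D+1$ vertices. Then $|\mathcal H|=D(D+1)/2$, and since the number of vertices is odd, a maximum matching has $D/2=|\mathcal H|/(D+1)<|\mathcal H|/(1\cdot D)$ edges. Taken literally the guess fails, but only barely. We should allow $K_t+\epsilon$ in place of $K_t$, for large $D$. Large $D$ is really needed: for $D=2$ this is the triangle, whose largest matching has size $1$, while $3/(2(1+\epsilon))>1$ when $\epsilon<\frac12$.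

**Test 3: intersecting hypergraphs.** Let $k>t$. Let $\mathcal L$ be a single point (as a $1$-set) if $t=1$, the three sides of a triangle if $t=2$, and the lines of a projective plane of order $t-1$ if $t-1$ is a prime power. In each case $\mathcal L$ is an intersecting family of $t^2-t+1$ sets of size $t$, every point lies in $t$ of them, and two distinct members share exactly one point. For $t\mid D$ let $\mathcal H$ consist, for each $\ell\in\mathcal L$, of $D/t$ edges $\ell\cup A$, where each $A$ is a private set of $k-t$ vertices. Two edges over the same $\ell$ share $t$ vertices and two edges over different $\ell$ share one, so $\mathcal H$ is $t$-simple. Its maximum degree is $t\cdot D/t=D$. Any two edges meet, so a maximum matching has size $1$, while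
$$|\mathcal H|=(t^2-t+1)\frac Dt=K_tD .$$
So the guess is attained exactly, and no constant smaller than $K_t$ can work for these $t$ and any $k>t$.

**Test 4: a $4$-uniform, $2$-simple example.** Fix integers $q\ge1$ and $m>6q$. For each $s\in\mathbb Z_m$ take a triangle $T_s$ on three vertices of its own, with sides $a^s_1,a^s_2,a^s_3$. Let $\mathcal T$ consist, for all $s\in\mathbb Z_m$, of the edges
$$a^s_1\cup a^{s+r}_2\ (1\le r\le q),\qquad a^s_2\cup a^{s+r}_3\ (q<r\le2q),\qquad a^s_3\cup a^{s+r}_1\ (2q<r\le3q).$$
The residues $\pm1,\dots,\pm3q$ are distinct modulo $m$, so at most one edge meets two given triangles. Hence two distinct edges share vertices in at most one triangle, at most two vertices there, and $\mathcal T$ is $2$-simple. Each side lies in $2q$ edges and each vertex in two sides, so all degrees equal $D=4q$. Also $|\mathcal T|=3qm$. The guess predicts a matching of size $3qm/(\frac32\cdot4q)=m/2$. No matching is larger: two edges that meet the same triangle intersect, since two sides of a triangle share a vertex, and each edge meets two triangles. So here the guess claims that almost all triangles can be used at once. This is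 not obvious; we return to it in Section 3.

With the correction from Test 2, the guess is Conjecture 3.3 of the paper "A Note On The Degree, Size And Chromatic Index Of A Uniform Hypergraph": for all $k\ge t\ge1$ and $\epsilon>0$ there is a finite $D_0=D_0(k,t,\epsilon)$ so that if $D>D_0$, then every $k$-uniform, $t$-simple hypergraph $\mathcal H$ with maximum degree at most $D$ contains a matching of size at least
$$\frac{|\mathcal H|}{(t-1+1/t+\epsilon)D}.\tag{1}$$
We may use that this is known for $k>t=1$. It is also known for $k=t=2$, and for $t=k$ it is Füredi's theorem, even without $\epsilon$.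

## 2. Weighted statements and the reduction of (1) to small codegrees

It helps to replace "maximum degree $D$, all edges equal" by a weighting. For $w:\mathcal H\to[0,\infty)$ and a vertex set $S$ put $w(S):=\sum_{e\supseteq S}w(e)$, summed with multiplicity, and $w(v):=w(\{v\})$.

**Definition.** A *fractional matching* is a $w\ge0$ with $w(v)\le1$ for every vertex $v$. For example, $w\equiv1/D$ is one if all degrees are at most $D$, and if $\mathcal H$ is also $t$-simple with $t<k$, then $w(S)\le1/D$ for every set $S$ of $t+1$ vertices, because $S$ lies in at most one edge.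

The *fractional chromatic index* of $\mathcal H$ is the least total weight $\sum_N a_N$ of nonnegative weights $a_N$ on matchings $N$ such that $\sum_{N\ni e}a_N\geq 1$ for every edge $e$. For the triangle graph it is $3$, as every matching has at most one edge.

**Theorem 1.** Conjecture 3.3 holds: for all $k\ge t\ge1$ and $\epsilon>0$ there is $D_0(k,t,\epsilon)$ such that for $D>D_0$ every $k$-uniform, $t$-simple hypergraph of maximum degree at most $D$ contains a matching of size at least (1). The proof uses no outside results except Füredi's theorem for $t=k$ and the known case $k>t=1$.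

**Theorem 2** (this one also uses a theorem of Kahn, quoted in Section 8)**.** Let $k>t\ge1$ and $\epsilon>0$. There is $\sigma=\sigma(k,t,\epsilon)>0$ such that the following holds. Let $\mathcal H$ be a $k$-uniform hypergraph (multiple edges allowed) and $w$ a fractional matching with $w(S)\le\sigma$ for every $(t+1)$-set $S$. Then for every $c:\mathcal H\to[0,\infty)$ there is a matching $\mathcal N$ with
$$\sum_{e\in\mathcal N}c(e)\ge\frac1{K_t+\epsilon}\sum_ec(e)w(e).$$
Equivalently, $w/(K_t+\epsilon)$ is a convex combination of indicator vectors of matchings. In particular, for $D>D_0(k,t,\epsilon)$ every $k$-uniform $t$-simple hypergraph of maximum degree at most $D$ has fractional chromatic index at most $(K_t+\epsilon)D$.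

**Sharpness.** If $t\in\{1,2\}$ or $t-1$ is a prime power, $K_t$ cannot be lowered, for any $k>t$. The $\epsilon$ cannot be omitted in general. (Both were proved above, in Tests 3 and 2.)

Both theorems follow from one statement in which the costs $c(e)$ vary by a bounded factor. We write $c(\mathcal G)=\sum_{e\in\mathcal G}c(e)$.

**Proposition A.** Let $k>t\ge1$, $\epsilon\in(0,1)$, $C\ge1$. There is $\sigma>0$ such that if $\mathcal H$ is $k$-uniform, $w$ is a fractional matching with $w(S)\le\sigma$ for all $(t+1)$-sets $S$, and $c:\mathcal H\to[1,C]$, then there is a matching $\mathcal N$ with $c(\mathcal N)\ge\frac1{K_t+2\epsilon}\sum_ec(e)w(e)$. For $c\equiv1$, $C=1$ the proof uses only the known case $k>t=1$; for general $c$ it uses Kahn's theorem.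

**Proof of Theorem 1 from Proposition A.** For $t=k$ the statement is Füredi's theorem. Let $k>t$. Apply Proposition A with $\epsilon_0=\min(\epsilon,1)/2$ in place of $\epsilon$, with $C=1$ and $c\equiv1$. This gives $\sigma$; put $D_0=1/\sigma$. For $D>D_0$ and $\mathcal H$ as in Theorem 1, the weighting $w\equiv1/D$ is a fractional matching with $w(S)\le1/D\le\sigma$ for all $(t+1)$-sets $S$. So there is a matching of size at least
$$\frac{|\mathcal H|}{(K_t+2\epsilon_0)D}\ge\frac{|\mathcal H|}{(K_t+\epsilon)D}.\qquad\square$$

## 3. Heavy parts, and why they must be selected independently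

The case $t=1$ handles hypergraphs in which every pair of vertices has small codegree. The obstacle for $t\ge2$ is a set $S$ with $2\le|S|\le t$ and large $w(S)$. The natural reaction is to contract such a heavy set to a single point. But heavy sets overlap. In $\mathcal T$ from Test 4, with $w\equiv1/(4q)$, each side has weight $2q/4q=\frac12$, and two sides of the same triangle cannot both be used. So we must first choose a matching $M$ of heavy sets, keep only the edges all of whose heavy parts belong to $M$, and contract the parts.

How should one choose $M$? The heavy sets have size at most $t$ and carry a fractional matching $u$, where $u(P)$ is the weight of the edges that have $P$ as a part. The most we can hope for is a random matching in which $P$ has probability about $u(P)/K_t$. Is that enough? Try it on $\mathcal T$, with $u=\frac12$ on each side and $u/K_2=\frac13$. Pick $j\in\{1,2,3\}$ uniformly at random and let $M=\{a^s_j:s\in\mathbb Z_m\}$. This is a random matching of sides with exactly the right marginals. But every edge of $\mathcal T$ consists of two sides with different lower indices, so *no* edge of $\mathcal T$ ever survives.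 This is where the approach stops: an edge with parts $P,Q$ survives with probability $\Pr(P,Q\in M)$, and the marginals say nothing about that.

If instead we pick the side of each triangle independently, then each edge survives with probability $\frac19$. A selected side, say $a^s_1$, has $2q$ possible partners, in distinct triangles, and each is selected with probability $\frac13$. So about $2q/3$ edges survive at it. Contracting the selected sides gives a graph without parallel edges on $m$ points in which most degrees are close to $2q/3$, which is a $t=1$ problem with near-perfect matchings as its prediction. Notice that although $\frac19=(\frac13)^2$, the loss is only *one* factor $K_2$: when $P$ is selected, the load of its surviving edges can be scaled up again.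

So the plan is as follows.

1. For families of sets of size at most $t$, construct a random matching with marginals about $u/(K_t+\epsilon)$ such that selections of far-apart sets are independent (Sections 4 and 5).
2. Show that almost every edge of $\mathcal H$ decomposes into heavy parts that are far apart from each other, plus light vertices (Section 6).
3. Select parts, reweight, contract; all pair-codegrees become small (Section 7).
4. Apply the case $t=1$ (Section 8).

## 4. Random matchings when every weight is at least $1/t$

Let $\mathcal P$ be a finite family of distinct nonempty sets. Its *intersection graph* has vertex set $\mathcal P$, with distinct $P,Q$ adjacent iff $P\cap Q\ne\emptyset$, and $\mathrm{dist}$ is the distance in it (possibly $\infty$).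

Suppose that all sets have size at most $t$, each point is in boundedly many, and $u$ is a fractional matching with all $u(P)\ge1/t$. Put $\lambda=1/K_t$. Properly color the intersection graph with finitely many colors and treat the colors one after another. Call $P$ free if no set selected before meets it. Select $P$ if it is free and $U_P\le\alpha_P$, where the $U_P$ are independent and uniform on $[0,1]$ and $\alpha_P=\lambda u(P)/\Pr(P\text{ free})$. If $\alpha_P\le1$ throughout, then inductively $\Pr(P\in M)=\lambda u(P)$, and
$$\Pr(P\text{ not free})\le\sum_{v\in P}\ \sum_{Q\ni v,\,Q\ne P}\lambda u(Q)\le\lambda t\,(1-u(P)).$$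
So $\alpha_P\le1$ follows from $1-\lambda t(1-u(P))\ge\lambda u(P)$, that is, from
$$t-(t-1)u(P)\le\frac1\lambda=K_t .\tag{2}$$
This holds since $u(P)\ge\frac1t$ gives $t-(t-1)u(P)\le t-\frac{t-1}t=K_t$. Membership in $M$ depends only on the $U_Q$ within bounded distance, so far-apart selections are independent. On a triangle with $u\equiv\frac12$ and $\lambda=\frac23$, the sides are free with probabilities $1,\frac23,\frac13$, and $\alpha=\frac13,\frac12,1$, so the estimate is tight.

For $t\ge2$ and $u(P)<\frac1t$, inequality (2) is false, and as $u(P)\to0$ the argument gives only the constant $t$. So we want to move weights, at random and with their means preserved, until each is about $0$ or at least about $1/t$. Is there room to move? Suppose all weights are below $1/t$, and call $v$ tight if its load $\sum_{P\ni v}u(P)$ is $1$. Then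
$$\#\{\text{tight }v\}=\sum_{v\text{ tight}}\ \sum_{P\ni v}u(P)\le t\sum_Pu(P)<|\mathcal P| ,$$
so there are fewer tight constraints than sets, and some nonzero vector changes no tight load. (In a cubic graph with $2m$ vertices and $u=\frac13$ on its $3m$ edges, all $2m$ vertices are tight, and these vectors form a space of dimension at least $m$.) But such vectors need not be local: for an even cycle, the vectors that change no load are the multiples of the alternating one, which ties all edges together. The way out is to move along *approximate* kernel vectors that are obtained from independent signs by applying a polynomial of bounded degree in the matrix of constraints.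

## 5. The local rounding lemma

**Lemma 1.** Let $t,\Delta\ge1$ be integers, $\epsilon,\beta\in(0,1)$, $\lambda:=1/(K_t+\epsilon)$. There is an integer $R=R(t,\Delta,\epsilon,\beta)\ge1$ such that the following holds. Let $\mathcal P$ be a finite family of distinct nonempty sets of size at most $t$, with every point in at most $\Delta$ members, and let $u$ be a fractional matching on $\mathcal P$. Then there are independent random variables $(\xi_P)_{P\in\mathcal P}$ and a random matching $M\subseteq\mathcal P$ such that

1. for each $P$, the indicator $\mathbf 1[P\in M]$ is a function of $(\xi_Q:\mathrm{dist}(P,Q)\le R)$;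
2. $\Pr(P\in M)\le\lambda u(P)$ for all $P$, and $\sum_P(\lambda u(P)-\Pr(P\in M))\le\beta|\mathcal P|$.

In the proof, members of $\mathcal P$ are called edges and points vertices.

**Step 1: constants.** This step fixes the parameters in an order that avoids circularity. Let $n=|\mathcal P|$, $b=t\Delta$,
$$\epsilon'=\min\Big(\frac\epsilon{2t},\frac1{4t}\Big),\quad\theta=\frac1t-\epsilon',\quad\delta_*=t\epsilon',\quad\eta=\min\Big(\epsilon',\frac\beta3\Big),\quad T=\frac3{\beta\delta_*}+1 .$$
Here $\theta$ is the value at which a weight counts as large enough, and $\eta$ is the value at which it counts as zero. Choose an integer $N\ge1$ with $\frac{32Tb}{\eta^2(2N+1)}\le\frac\beta3$, then $s\in(0,1]$ with $\Delta s2^N\le\eta/2$, and then $I=\lceil3/(\beta\delta_*s^2)\rceil$. Here $N$ is the degree of a polynomial, $s$ a step size, and $I$ the number of steps. We have $s^2I\le3/(\beta\delta_*)+s^2\le T$, and this bound does not involve $N$ or $s$; that is why $N$ could be chosen after $T$. Also $\eta\le\frac1{4t}<\frac3{4t}\le\theta$, $\theta+\eta/2\le\frac1t\le1$ and $\eta\le\frac14$. The intersection graph has maximum degree at most $t(\Delta-1)\le b-1$,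 so we can fix a proper coloring $\mathsf c:\mathcal P\to\{1,\dots,b\}$.

Let $g^i_e$ ($0\le i<I$, $e\in\mathcal P$) be uniform signs $\pm1$ and $U_e$ uniform on $[0,1]$, all independent. Put $\xi_e=((g^i_e)_{i<I},U_e)$, and let $\mathcal F_i$ be the $\sigma$-field generated by the $g^j_e$ with $j<i$, $e\in\mathcal P$.

**Step 2: the forward process.** This step defines the random motion of the weights. At each time an edge is *alive*, *frozen* or *killed*; the last two are permanent. Its value at step $i$ is $W_i(e)$, constant once $e$ is no longer alive. Let $\mathcal E_i$ be the set of edges alive after step $i$, and $\mathcal E_{-1}=\mathcal P$.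

*Step 0.* Put $W_0=u$. Freeze $e$ if $u(e)\ge\theta$, kill $e$ if $u(e)\le\eta$, and let the other edges form $\mathcal E_0$.

*From $i$ to $i+1$, for $0\le i<I$.* Let $\ell_i(v)=\sum_{e\in\mathcal E_i,\,e\ni v}W_i(e)$ be the load from alive edges only, and $V_i=\{v:\ell_i(v)\ge1\}$. Let $A_i$ be the $V_i\times\mathcal E_i$ incidence matrix, $B_i=A_i^TA_i$, and
$$x^i=q(B_i)\,(g^i_e)_{e\in\mathcal E_i},\qquad q(y)=(1-y/b)^N .$$
For $e\in\mathcal E_i$ put $W_{i+1}(e)=W_i(e)+sx^i_e$. Let $\tilde\ell_{i+1}(v)=\sum_{e\in\mathcal E_i,\,e\ni v}W_{i+1}(e)$, and say that $v$ *breaks at step $i+1$* if $\tilde\ell_{i+1}(v)>1+\eta$. Each $e\in\mathcal E_i$ is killed if it contains a vertex that breaks at step $i+1$; otherwise it is frozen if $W_{i+1}(e)\ge\theta$; otherwise it is killed if $W_{i+1}(e)\le\eta$; otherwise it stays alive, in $\mathcal E_{i+1}$.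

After step $I$ all edges of $\mathcal E_I$ are killed.

The filter $q$ has $q(0)=1$, so it keeps kernel directions, and it damps the others. If $V_i$ is one vertex on two alive edges, then $B_i=\begin{pmatrix}1&1\\1&1\end{pmatrix}$, with eigenvalues $0$ and $2$: the component of $g^i$ along $(1,-1)$ is kept, and the one along $(1,1)$ is multiplied by $(1-2/b)^N$.

**Step 3: basic facts.** This step checks that values stay in $[0,1]$ and are martingales. The state after step $i$ is $\mathcal F_i$-measurable. The matrix $B_i$ is symmetric and positive semidefinite, with nonnegative entries $(B_i)_{ef}=|e\cap f\cap V_i|$ and row sums at most $t\Delta=b$, so its eigenvalues lie in $[0,b]$. The absolute row sums of $\mathrm{Id}-B_i/b$ are at most $2$, so $|x^i_e|\le2^N$ and $|sx^i_e|\le\eta/2$. On $\mathcal E_i$ we have $\eta<W_i<\theta$, so after a step values lie in $[\eta/2,\theta+\eta/2]\subseteq[0,1]$. As $u\le1$, we get $0\le W_i(e)\le1$ always. Moreover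
$$|\tilde\ell_{i+1}(v)-\ell_i(v)|\le\Delta s2^N\le\eta/2 .\tag{3}$$
Since $g^i$ has mean $0$ and is independent of $\mathcal F_i$, we have $E[x^i\mid\mathcal F_i]=0$, so each $(W_i(e))_i$ is a martingale. Two textbook facts about bounded (or square-integrable) martingales will be used: increments are orthogonal, so $E(Y_m-Y_0)^2$ is the sum of the second moments of the increments; and Doob's inequality $\Pr(\max_{i\le m}|Y_i|\ge a)\le E Y_m^2/a^2$.

**Step 4: few edges stay alive.** This step shows that the motion has enough room to finish. Since $W_i<\theta$ on $\mathcal E_i$,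
$$|V_i|\le\sum_{v\in V_i}\ell_i(v)=\sum_{e\in\mathcal E_i}W_i(e)\,|e\cap V_i|\le t\theta|\mathcal E_i|=(1-\delta_*)|\mathcal E_i| .$$
Hence $\dim\ker A_i\ge\delta_*|\mathcal E_i|$, and $\ker A_i\subseteq\ker B_i$. As $E[g^i_eg^i_f]=\mathbf 1[e=f]$ and $q(0)=1$,
$$E\Big[\sum_{e\in\mathcal E_i}(x^i_e)^2\,\Big|\,\mathcal F_i\Big]=\mathrm{tr}\,q(B_i)^2\ge\delta_*|\mathcal E_i| .$$
The increments of $W(e)$ are $sx^i_e\mathbf 1[e\in\mathcal E_i]$. By orthogonality, and since $\mathcal E_i$ decreases,
$$n\ge E\sum_eW_I(e)^2\ge s^2\delta_*\sum_{i<I}E|\mathcal E_i|\ge s^2\delta_*I\,E|\mathcal E_I| .$$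
As $s^2I\ge3/(\beta\delta_*)$, we get $E|\mathcal E_I|\le\beta n/3$.

**Step 5: few vertices break.** This step shows that the filter protects the tight constraints. Let
$$Y_j(v)=\sum_{i<j}\mathbf 1[v\in V_i]\,s\,(A_ix^i)_v ,$$
a martingale with $Y_0(v)=0$. Suppose that $v$ breaks at step $j+1$. If $v\notin V_j$, then $\tilde\ell_{j+1}(v)<1+\eta/2$ by (3), which is impossible; so $v\in V_j$. Let $i_0\le j$ be minimal with $v\in V_i$ for all $i_0\le i\le j$. Then $\ell_{i_0}(v)\le1+\eta/2$: if $i_0=0$, because $u$ is a fractional matching; if $i_0>0$, because $\ell_{i_0-1}(v)<1$ and $\ell_{i_0}(v)\le\tilde\ell_{i_0}(v)\le\ell_{i_0-1}(v)+\eta/2$. For $i_0\le i\le j$ we have $\tilde\ell_{i+1}(v)=\ell_i(v)+s(A_ix^i)_v$, and always $\ell_{i+1}(v)\le\tilde\ell_{i+1}(v)$, because values are nonnegative and $\mathcal E_{i+1}\subseteq\mathcal E_i$. Chaining these,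
$$1+\eta<\tilde\ell_{j+1}(v)\le1+\frac\eta2+Y_{j+1}(v)-Y_{i_0}(v),$$
so $\max_i|Y_i(v)|\ge\eta/4$. Next,
$$\sum_{v\in V_i}E[(A_ix^i)_v^2\mid\mathcal F_i]=\mathrm{tr}\big(A_iq(B_i)^2A_i^T\big)=\mathrm{tr}\big(B_iq(B_i)^2\big)\le n\max_{0\le y\le b}y\Big(1-\frac yb\Big)^{2N}\le\frac{nb}{2N+1},$$
since the maximum is attained at $y=b/(2N+1)$. Doob's inequality and orthogonality give
$$\sum_v\Pr(v\text{ breaks})\le\frac{16}{\eta^2}\sum_vE\,Y_I(v)^2\le\frac{16s^2I}{\eta^2}\cdot\frac{nb}{2N+1}\le\frac{16Tbn}{\eta^2(2N+1)} .$$

**Step 6: total loss.** This step bounds the value of the edges that never freeze. A vertex breaks at most once, since afterwards no alive edge contains it. Let $v$ break at step $i+1$. We claim $\ell_i(v)\le1+\eta$. For $i=0$ this holds as $\ell_0(v)\le1$. For $i\ge1$, if $v$ did not break at step $i$, then $\ell_i(v)\le\tilde\ell_i(v)\le1+\eta$, and if it did, then $\ell_i(v)=0$. So the edges at $v$ killed at step $i+1$ have total value at most $\tilde\ell_{i+1}(v)\le1+\eta+\eta/2\le2$, and by Step 5 the edges killed at broken vertices have expected total value at most $2\cdot\frac{16Tbn}{\eta^2(2N+1)}\le\frac\beta3n$. Edges killed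 because of value at most $\eta$ have total value at most $\eta n\le\frac\beta3n$. The edges of $\mathcal E_I$ have expected total value at most $E|\mathcal E_I|\le\frac\beta3n$. Hence
$$\sum_eE\big[W_I(e)\,\mathbf 1[e\text{ is never frozen}]\big]\le\beta n .\tag{4}$$

**Step 7: backward selection.** This step turns the frozen edges into a matching as in Section 4. There is one new point. The loads $\ell_i$ count alive edges only, so nothing prevents the frozen values at a vertex from adding up to more than $1$. What we do control is the following: at the moment when $e$ freezes, the edges alive just before have total current value at most $1+\eta$ at each vertex of $e$. So $e$ should compete only with edges that freeze at the same time or later, and we process late edges first.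

If $e$ freezes at step $i_e$, its *rank* is $(i_e,\mathsf c(e))$, and ranks are ordered lexicographically. Intersecting distinct frozen edges have distinct ranks. Process the frozen edges in decreasing order of rank. Call $e$ *free* if no $f\in M$ of larger rank meets $e$, and put $e$ in $M$ iff it is free and $U_e\le\alpha_e$, where on $\{i_e=i\}$
$$\alpha_e:=\frac{\lambda W_i(e)}{\Pr(e\text{ is free}\mid\mathcal F_i)} .$$
Whether $e$ is free is determined by the selection at larger ranks, so this is a legitimate downward recursion over ranks once the denominators are known to be positive. Clearly $M$ is a matching.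

**Claim.** On $\{i_e=i\}$: $\Pr(e\text{ is free}\mid\mathcal F_i)>0$, $\alpha_e\in(0,1]$, and $\Pr(e\in M\mid\mathcal F_i)=\lambda W_i(e)$.

**Proof of the claim.** We use downward induction on the rank. Work on $\{i_e=i\}\in\mathcal F_i$. Let $f\ne e$ meet $e$, and consider the event that $f\in M$ and $f$ has larger rank than $e$.

- If $f\notin\mathcal E_{i-1}$, then $f$ was frozen or killed before step $i$, and the event is impossible. It is also impossible if $f$ is killed at step $i$.
- If $f$ freezes at step $i$, then either its rank is smaller and the event is impossible, or by induction its conditional probability given $\mathcal F_i$ is $\lambda W_i(f)$.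
- If $f\in\mathcal E_i$, then any later freezing gives a larger rank. By induction, and since $W_j(f)=W_I(f)$ on $\{i_f=j\}$, the conditional probability is
$$\sum_{j>i}E\big[\mathbf 1[i_f=j]\Pr(f\in M\mid\mathcal F_j)\,\big|\,\mathcal F_i\big]=\lambda E\Big[\sum_{j>i}\mathbf 1[i_f=j]\,W_j(f)\,\Big|\,\mathcal F_i\Big]\le\lambda E[W_I(f)\mid\mathcal F_i]=\lambda W_i(f),$$
where the last equality is the martingale property.

So each $f\in\mathcal E_{i-1}$ contributes at most $\lambda W_i(f)$, and the other edges contribute nothing. Since $e$ freezes at step $i$, each $v\in e$ satisfies $\sum_{f\in\mathcal E_{i-1},\,f\ni v}W_i(f)\le1+\eta$: for $i=0$ because $u$ is a fractional matching, and for $i\ge1$ because $v$ did not break at step $i$. Therefore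
$$\Pr(e\text{ not free}\mid\mathcal F_i)\le\lambda\sum_{v\in e}\ \sum_{f\in\mathcal E_{i-1},\,f\ni v,\,f\ne e}W_i(f)\le\lambda t\,(1+\eta-W_i(e)) .$$
As $W_i(e)\ge\theta=\frac1t-\epsilon'$ and $\eta\le\epsilon'$,
$$t(1+\eta)-(t-1)W_i(e)\le t-\frac{t-1}t+t\eta+(t-1)\epsilon'\le K_t+2t\epsilon'\le K_t+\epsilon=\lambda^{-1},$$
which is (2) with a little room. It gives $\Pr(e\text{ free}\mid\mathcal F_i)\ge1-\lambda t(1+\eta-W_i(e))\ge\lambda W_i(e)>0$, so $\alpha_e\in(0,1]$. Finally, on $\{i_e=i\}$ the selection at larger ranks never consults $U_e$, so $\mathbf 1[i_e=i,\ e\text{ free}]$ is a function of the signs and of $(U_f)_{f\ne e}$. Thus $U_e$ is independent of $\mathcal F_i$ and this indicator jointly. As $\alpha_e$ is $\mathcal F_i$-measurable, $\Pr(e\in M\mid\mathcal F_i)=\alpha_e\Pr(e\text{ free}\mid\mathcal F_i)=\lambda W_i(e)$. $\square$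

Summing the claim over $i$ and using $E\,W_I(e)=u(e)$,
$$\Pr(e\in M)=\lambda E\big[W_I(e)\mathbf 1[e\text{ frozen}]\big]=\lambda u(e)-\lambda E\big[W_I(e)\mathbf 1[e\text{ never frozen}]\big].$$
With (4) and $\lambda\le1$ this is item 2.

**Step 8: locality.** This step proves item 1.

*Forward phase.* We show by induction on $i$ that the state (status and value) of $e$ after step $i$ is a function of the $g^j_f$ with $j<i$ and $\mathrm{dist}(e,f)\le i(N+2)$. For $i=0$ it is deterministic. For the step from $i$ to $i+1$: the entry $(B_i)_{ff'}=|f\cap f'\cap V_i|$ is nonzero only if $\mathrm{dist}(f,f')\le1$, and it is determined by the step-$i$ states within distance $1$ of $f$, because it depends on $\ell_i(v)$ for $v\in f\cap f'$. As $q$ has degree $N$, the number $x^i_f$ is determined by the step-$i$ states and the signs $g^i$ within distance $N+1$ of $f$. The new state of $e$ depends on $W_{i+1}(e)$ and on $\tilde\ell_{i+1}(v)$ for $v\in e$, hence on step-$i$ states and values $x^i_f$ for $f$ within distance $1$ of $e$, hence on step-$i$ states and signs $g^i$ within distance $N+2$ of $e$. This proves the induction step.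

*Backward phase.* There are $J=(I+1)b$ possible ranks $r_1>r_2>\dots>r_J$. We show by induction on $m\ge0$ that, for every $e$, the information "the rank of $e$, if it is among $r_1,\dots,r_m$, and then whether $e\in M$" is a function of the $\xi_f$ with $\mathrm{dist}(e,f)\le\rho_m:=I(N+2)+m$. For $m=0$ there is nothing to prove. For the step to $m+1$, let $r_{m+1}=(i,c)$ and let $\mathsf c(e)=c$. Whether $i_e=i$ is determined within distance $I(N+2)$. The indicator $\chi=\mathbf 1[i_e=i,\ e\text{ free}]$ is then determined by the information for $m$ about the $f$ that meet $e$, so it is a function of the $\xi$'s within distance $\rho_m+1$. Since all the variables are independent, $E[\chi\mid\mathcal F_i]$ is obtained by averaging over the remaining variables in this ball, and so it is a function of the signs $g^j_f$, $j<i$, within distance $\rho_m+1$. On $\{i_e=i\}$ we have $\alpha_e=\lambda W_i(e)/E[\chi\mid\mathcal F_i]$, so $\alpha_e$, and then $\mathbf 1[e\in M]$, are functions of the $\xi$'s within distance $\rho_m+1=\rho_{m+1}$.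

So item 1 holds with $R=I(N+2)+J$, which depends only on $t,\Delta,\epsilon,\beta$. This proves Lemma 1. $\blacksquare$

## 6. A scale with a gap, and edges whose heavy parts are far apart

We begin the proof of Proposition A. In $\mathcal T$ it was clear which sets are heavy: sides have weight $\frac12$ and triangle vertices weight $1$, while a set of vertices that meets two triangles has weight at most $1/D$. In general $w(S)$ can take any value, and "$S$ is light" must mean light compared with quantities, such as $(b+1)^{2R}$, that depend on the threshold for "heavy". So we look for a threshold with a large empty gap below it.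

**Step 1: constants.** This step records the order of choices: $\epsilon$, then $\mu$, then $d$, then a sequence of scales, then $\sigma$. Given $k>t$, $\epsilon$, $C$, let $\mu\in(0,\frac1{20})$ with $11\mu(K_t+2\epsilon)\le\epsilon$, $\mu_1=\mu/C$, $\lambda=1/(K_t+\epsilon)$. Let $d\ge4k/\mu^3$ be an integer, large enough for Section 8; how large depends only on $k$ and $\mu$. For $\delta\in(0,1]$ define
$$\Delta=\lfloor2^{k-1}/\delta\rfloor,\quad b=t\Delta,\quad\gamma=\frac{\mu_1\delta}{2^k},\quad\beta=\frac{\mu_1\mu\lambda\delta}{2^k},\quad R=R(t,\Delta,\epsilon,\beta),\quad p_0=(1-\mu)\lambda\gamma,\quad\Gamma=p_0^{-k},$$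
with $R$ from Lemma 1. Let $f(\delta)=\delta'\in(0,\delta)$ be so small that
$$\frac{2^k(b+1)^{2R}\delta'}\delta\le\mu_1,\qquad\kappa:=\frac{\Gamma^2k(b+1)^{2R}\delta'}{\mu^2}\ \text{ satisfies }\ \frac{2^k\Gamma\kappa}\delta\le\mu_1\lambda,\qquad k^2d\,\Gamma\delta'\le\mu .\tag{5}$$
Let $\delta_0=1$, $\delta_{j+1}=f(\delta_j)$, $L=\lceil2^k/\mu_1\rceil$ and $\sigma=\delta_L/2$. All of these depend only on $k,t,\epsilon,C$.

Let $\mathcal H,w,c$ be as in Proposition A, write $w[\mathcal G]=\sum_{e\in\mathcal G}w(e)$, and let $\omega=w[\mathcal H]$. If $\omega=0$ there is nothing to prove, so let $\omega>0$. As $c\ge1$, $\omega\le\sum_ec(e)w(e)$.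

**Step 2: choice of scale.** This step finds the gap. For an edge $e$ the families $\{\emptyset\ne S\subseteq e:w(S)\ge\delta_j\}$ increase with $j$, so they change between $j$ and $j+1$ for at most $2^k$ indices $j<L$. Averaging over the $L$ indices, there is a $j<L$ such that the edges whose family changes between $j$ and $j+1$ have total weight at most $2^k\omega/L\le\mu_1\omega$. Fix this $j$ and put $\delta=\delta_j$, $\delta'=\delta_{j+1}$. Let $\mathcal H_1$ be the set of the remaining edges. Call $S\ne\emptyset$ *heavy* if $w(S)\ge\delta$. For every $\emptyset\ne S\subseteq e\in\mathcal H_1$, either $S$ is heavy or $w(S)<\delta'$.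

**Step 3: the family of heavy sets.** This step checks the hypotheses of Lemma 1. Let $\mathcal P$ be the family of heavy sets and $n=|\mathcal P|$. If $|S|\ge t+1$, then $w(S)\le\sigma<\delta_L\le\delta$, so heavy sets have size at most $t$. Since $\sum_{S\ni v}w(S)\le2^{k-1}w(v)\le2^{k-1}$, each vertex lies in at most $\Delta$ heavy sets. Since $\sum_Sw(S)\le2^k\omega$, we have $n\le2^k\omega/\delta$. The intersection graph of $\mathcal P$ has maximum degree at most $b-1$, so its balls of radius $r$ have at most $(b+1)^r$ elements.

**Step 4: parts, and why they are usually far apart.** For $e\in\mathcal H_1$ let $\mathcal P(e)$ be the set of inclusion-maximal heavy subsets of $e$, called its *parts*. If $P\ne Q$ are parts of $e$, then $P\cup Q\supsetneq P$ is a subset of $e$ which by maximality is not heavy, so the gap gives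
$$w(P\cup Q)<\delta' .\tag{6}$$
Let $\mathcal H_2$ be the set of $e\in\mathcal H_1$ whose distinct parts have pairwise distance greater than $2R$; in particular these parts are disjoint. There are at most $n(b+1)^{2R}$ pairs $(P,Q)$ at distance at most $2R$, and by (6) each accounts for edge weight less than $\delta'$. So by (5)
$$w[\mathcal H_1\setminus\mathcal H_2]\le n(b+1)^{2R}\delta'\le\frac{2^k\omega}\delta(b+1)^{2R}\delta'\le\mu_1\omega .$$
For $e\in\mathcal H_2$ let $L(e)=e\setminus\bigcup\mathcal P(e)$. A vertex $v\in L(e)$ is in no heavy subset of $e$, as such a subset would lie in a maximal one. So $\{v\}$ is not heavy, and $w(v)<\delta'$. In $\mathcal T$, with $\frac1D<\delta'<\delta\le\frac12$, the parts of an edge are its two sides, at distance $\infty$, and $L(e)=\emptyset$.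

**Step 5: random selection of parts.** This step applies Lemma 1 and discards parts that are selected too rarely. Let $u(P)=\sum_{e\in\mathcal H_2,\,P\in\mathcal P(e)}w(e)$. Each $e\in\mathcal H_2$ has at most one part that contains a given $v$, so $\sum_{P\ni v}u(P)\le w(v)\le1$, and $u$ is a fractional matching on $\mathcal P$. Let $M$ be given by Lemma 1 for $(\mathcal P,u)$ (if $\mathcal P=\emptyset$ put $M=\emptyset$), and let $p(P)=\Pr(P\in M)$. Call $P$ *good* if $u(P)\ge\gamma$ and $p(P)\ge(1-\mu)\lambda u(P)$; then $p(P)\ge p_0$. For the other, bad, $P$,
$$\sum_{u(P)<\gamma}u(P)\le\gamma n\le\mu_1\omega,\qquad\sum_{p(P)<(1-\mu)\lambda u(P)}u(P)\le\frac1{\mu\lambda}\sum_P\big(\lambda u(P)-p(P)\big)\le\frac{\beta n}{\mu\lambda}\le\mu_1\omega .$$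
The middle inequality holds because all terms $\lambda u(P)-p(P)$ are nonnegative and those with $p(P)<(1-\mu)\lambda u(P)$ exceed $\mu\lambda u(P)$. Let $\mathcal H_3$ be the set of $e\in\mathcal H_2$ all of whose parts are good. Adding the losses of Steps 2, 4 and 5,
$$w[\mathcal H\setminus\mathcal H_3]\le4\mu_1\omega .\tag{7}$$

## 7. Reweighting the surviving edges and contracting their parts

**Step 6: new weights.** This step compensates for the small survival probability. For $e\in\mathcal H_3$ put
$$y_e=\frac{(1-2\mu)\lambda\,w(e)}{\prod_{P\in\mathcal P(e)}p(P)},\qquad z(e)=\begin{cases}y_e&\text{if }\mathcal P(e)\subseteq M,\\0&\text{otherwise.}\end{cases}$$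
As $e$ has at most $k$ parts and each has $p(P)\ge p_0$, we have $y_e\le\Gamma w(e)$. The parts of $e$ are at pairwise distance greater than $2R$, so their $R$-balls are disjoint, and by item 1 of Lemma 1 the events $\{P\in M\}$, $P\in\mathcal P(e)$, are independent. Therefore
$$E\,z(e)=(1-2\mu)\lambda\,w(e) .$$
This is the promised single factor $\lambda$. (In $\mathcal T$, with the exact numbers $\lambda=\frac23$, $p=\frac13$ and without $\mu$, the new weight is $\frac23\cdot\frac1{4q}\cdot9=\frac3{2q}$, and a selected side with $2q/3$ surviving edges has load exactly $1$.)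

**Step 7: loads at parts.** This step shows that a selected part is rarely overloaded. Fix a good $P$ and let $Z_P=\sum_{e\in\mathcal H_3:\,P\in\mathcal P(e)}z(e)=\mathbf 1[P\in M]\,Z'_P$, where
$$Z'_P=\sum_{e\in\mathcal H_3:\,P\in\mathcal P(e)}y_e\,\mathbf 1[\mathcal P(e)\setminus\{P\}\subseteq M] .$$
By independence,
$$E\,Z'_P=(1-2\mu)\lambda\sum_{e\in\mathcal H_3:\,P\in\mathcal P(e)}\frac{w(e)}{p(P)}\le(1-2\mu)\lambda\frac{u(P)}{p(P)}\le\frac{1-2\mu}{1-\mu}\le1-\mu ,$$
and $Z'_P\le\Gamma w(P)\le\Gamma$. For the variance, consider the terms of $e$ and $f$. Their covariance vanishes unless some $Q\in\mathcal P(e)\setminus\{P\}$ and $Q'\in\mathcal P(f)\setminus\{P\}$ have distance at most $2R$ (possibly $Q=Q'$), since otherwise the two indicators are functions of disjoint sets of the independent variables $\xi$. For given $e$ there are at most $k(b+1)^{2R}$ such $Q'$. For each of them, the relevant $f$ have $P,Q'$ as distinct parts, so they contain $P\cup Q'$, and by (6) their total weight is less than $\delta'$. Covariances are at most $y_ey_f\le\Gamma^2w(e)w(f)$ in absolute value, and $\sum_{e\supseteq P}w(e)\le1$. So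
$$\mathrm{Var}\,Z'_P\le\Gamma^2k(b+1)^{2R}\delta',\qquad\Pr(Z'_P>1)\le\frac{\mathrm{Var}\,Z'_P}{\mu^2}\le\kappa$$
by Chebyshev's inequality and (5).

**Step 8: a good outcome.** This step removes the overloaded parts and fixes the randomness. Let $\mathcal H_4$ (random) be the set of $e\in\mathcal H_3$ with $z(e)>0$ and no part $P$ with $Z_P>1$. The expected $z$-weight removed is at most
$$\sum_{P\text{ good}}E\big[Z_P\mathbf 1[Z_P>1]\big]\le n\Gamma\kappa\le\frac{2^k\omega}\delta\Gamma\kappa\le\mu_1\lambda\omega .$$
Since $1\le c\le C$ and $C\mu_1\omega=\mu\omega\le\mu\sum_ecw$, (7) gives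
$$E\sum_{e\in\mathcal H_4}c(e)z(e)\ge(1-2\mu)\lambda\Big(\sum_ecw-4C\mu_1\omega\Big)-C\mu_1\lambda\omega\ge\big((1-2\mu)(1-4\mu)-\mu\big)\lambda\sum_ecw ,$$
and this is at least $(1-7\mu)\lambda\sum_ec(e)w(e)$. Fix an outcome with $\sum_{e\in\mathcal H_4}c(e)z(e)\ge(1-7\mu)\lambda\sum_ec(e)w(e)$.

**Step 9: contraction.** This step produces a hypergraph with small pair-codegrees. Let $X$ be the disjoint union of $M$ and $\{v:w(v)<\delta'\}$ (selected parts, and light vertices). For $e\in\mathcal H_4$ put $\hat e=\mathcal P(e)\cup L(e)\subseteq X$. Four properties hold.

- *$2\le|\hat e|\le k$.* The parts of $e$ are disjoint, nonempty and of size at most $t<k$, so $e$ is not a single part, and it is not a single light vertex as $k\ge2$.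
- *If $\hat e\cap\hat f=\emptyset$, then $e\cap f=\emptyset$.* Let $v\in e\cap f$. A vertex of a heavy set has $w(v)\ge\delta>\delta'$, so it is not light, while the vertices of $L(e)$ and $L(f)$ are light. So either $v\in L(e)\cap L(f)$, or $v$ lies in a part of $e$ and in a part of $f$. In the latter case both parts are in the matching $M$ and share $v$, so they are equal. In either case $\hat e\cap\hat f\ne\emptyset$.
- *$\sum_{\hat e\ni x}z(e)\le1$ for all $x\in X$.* For parts this is the definition of $\mathcal H_4$. For a light $v$ the sum is at most $\Gamma w(v)\le\Gamma\delta'\le1$, by (5).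
- *For distinct $x,y\in X$, $\sum_{\hat e\ni x,y}z(e)\le\tau:=\Gamma\delta'$.* If one of them is a light vertex $v$, the sum is at most $\Gamma w(v)$; if both are parts, use (6). In particular $z(e)\le\tau$ for every $e\in\mathcal H_4$, as $|\hat e|\ge2$.

## 8. Thinning to a $1$-simple hypergraph

**Step 10: a random sparse subfamily.** This step trades small weighted codegrees for codegree at most $1$. By (5), $d\tau\le k^2d\tau\le\mu<1$. Keep each $e\in\mathcal H_4$ independently with probability $dz(e)\le1$. From the kept edges delete $e$ if (i) some $x\in\hat e$ lies in more than $(1+\mu)d$ of the sets $\hat f$, $f$ kept, or (ii) some other kept $f$ has $|\hat e\cap\hat f|\ge2$.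

Condition on $e$ being kept. For $x\in\hat e$ the number of other kept edges at $x$ is a sum of independent indicators with mean and variance at most $d$. Event (i) at $x$ requires it to exceed its mean by more than $\mu d-1\ge\mu d/2$ (recall $\mu d\ge4k/\mu^2\ge2$). By Chebyshev, (i) has probability at most $k\cdot\frac d{(\mu d/2)^2}=\frac{4k}{\mu^2d}\le\mu$. For (ii), each of fewer than $k^2$ pairs in $\hat e$ lies in an expected number of at most $d\tau$ other kept sets, so (ii) has probability at most $k^2d\tau\le\mu$. Hence some outcome leaves a family $\mathcal K$ with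
$$c(\mathcal K)\ge(1-2\mu)\,d\sum_{e\in\mathcal H_4}c(e)z(e),$$
and $(\hat e)_{e\in\mathcal K}$ has edge sizes in $[2,k]$, any two edges meeting in at most one point, and maximum degree at most $D_1:=\lfloor(1+\mu)d\rfloor$. Add private new vertices to each $\hat e$ until it has exactly $k$ vertices. This changes no intersection of two distinct edges and creates only vertices of degree $1$. The result is $k$-uniform, $1$-simple, of maximum degree at most $D_1$, and has the same matchings.

**Step 11: the case $t=1$.** This step finds the matching.

If $c\equiv1$, we use the known case $k>t=1$ with $\mu$ in the role of the conjecture's $\epsilon$. Take $d>D_0(k,1,\mu)$, so that $D_1\ge d>D_0(k,1,\mu)$. As $K_1=1$, there is $\mathcal N\subseteq\mathcal K$ such that $(\hat e)_{e\in\mathcal N}$ is a matching and $|\mathcal N|\ge|\mathcal K|/((1+\mu)D_1)\ge|\mathcal K|/((1+\mu)^2d)$.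

For general $c$, a large matching is not enough; we want to split $\mathcal K$ into few matchings. The *chromatic index* of a hypergraph is the least number of colors in a coloring of the edges in which intersecting edges get different colors. The *list-chromatic index* is the least $m$ such that such a coloring exists with each edge colored from its own list, whenever each edge is given a list of $m$ colors. Equal lists show that it is at least the chromatic index.

**Kahn's theorem** (J. Kahn, *Asymptotically good list-colorings*, J. Combin. Theory Ser. A 73 (1996) 1–59)**.** For every $k$ and $\mu>0$ there is $\rho>0$ such that every hypergraph with edges of size at most $k$, maximum degree at most $D$, and all codegrees of pairs of distinct vertices at most $\rho D$ has list-chromatic index, hence chromatic index, at most $(1+\mu)D$.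

Here codegrees are at most $1$. So for $d\ge1/\rho$ the edges can be properly colored with at most $(1+\mu)D_1\le(1+\mu)^2d$ colors, and the best color class $\mathcal N$ has $c(\mathcal N)\ge c(\mathcal K)/((1+\mu)^2d)$.

**Step 12: conclusion.** In both cases $\mathcal N$ is a matching of $\mathcal H$ by the second contraction property, and
$$c(\mathcal N)\ge\frac{1-2\mu}{(1+\mu)^2}(1-7\mu)\lambda\sum_ecw\ge(1-11\mu)\lambda\sum_ecw\ge\frac1{K_t+2\epsilon}\sum_ec(e)w(e).$$
The middle step uses $(1+\mu)^{-2}\ge1-2\mu$ and $(1-2\mu)^2(1-7\mu)\ge1-11\mu$. The last step holds because $11\mu(K_t+2\epsilon)\le\epsilon$ gives $(1-11\mu)(K_t+2\epsilon)\ge K_t+\epsilon=\lambda^{-1}$. This proves Proposition A, and with it Theorem 1: Conjecture 3.3 is true. $\blacksquare$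

## 9. Arbitrary costs and the fractional chromatic index

It remains to prove Theorem 2. Proposition A allows costs in $[1,C]$, with $\sigma$ depending on $C$. To reach all costs, we cut the range of costs into groups separated by large gaps.

**Step 1: grouping.** This step makes costs comparable within groups and very different between groups. We may assume $\epsilon<1$. Delete edges of cost $0$. Let $\mu\in(0,1)$ be small, to be fixed in terms of $t,\epsilon$. Let
$$g=\lceil k/\mu\rceil+1,\qquad r=\lceil1/\mu\rceil\ge2,\qquad a(e)=\lfloor\log_gc(e)\rfloor .$$
Some residue class $h$ modulo $r$ satisfies $\sum_{a(e)\equiv h}c(e)w(e)\le\frac1r\sum_ecw\le\mu\sum_ecw$. Delete these edges, and split the rest into the groups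
$$\mathcal G_i=\{e:h+ir<a(e)<h+(i+1)r\},\qquad i\in\mathbb Z .$$
Within a group costs lie in $[g^{h+ir+1},g^{h+(i+1)r})$, so they differ by a factor at most $C:=g^{r-1}$, which depends only on $k$ and $\mu$. If $i>i'$, $e\in\mathcal G_i$ and $f\in\mathcal G_{i'}$, then
$$c(f)\le g^{(i'+1)r+h}\le g^{-(1+(i-i'-1)r)}c(e)\le g^{-(i-i')}c(e) .$$

**Step 2: combining the groups.** This step merges matchings of the groups greedily. Take $\sigma$ from Proposition A for $\epsilon/4$ in place of $\epsilon$ and for this $C$, and apply the proposition to each nonempty $(\mathcal G_i,w)$ after rescaling $c$. This gives matchings $\mathcal N_i\subseteq\mathcal G_i$ with $c(\mathcal N_i)\ge\sum_{e\in\mathcal G_i}c(e)w(e)/(K_t+\epsilon/2)$. Process $i$ in decreasing order, each time adding to $\mathcal N$ all edges of $\mathcal N_i$ that are disjoint from those already in $\mathcal N$. An edge rejected from $\mathcal N_{i'}$ meets some $e\in\mathcal N$ from a group $i>i'$, and such an $e$ meets at most $k$ edges of the matching $\mathcal N_{i'}$. So the total cost of rejected edges is at most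
$$\sum_{e\in\mathcal N}\sum_{m\ge1}k\,g^{-m}c(e)=\frac k{g-1}c(\mathcal N)\le\mu\,c(\mathcal N) .$$
Hence
$$c(\mathcal N)\ge\frac1{1+\mu}\sum_ic(\mathcal N_i)\ge\frac{1-\mu}{1+\mu}\cdot\frac1{K_t+\epsilon/2}\sum_ec(e)w(e)\ge\frac1{K_t+\epsilon}\sum_ec(e)w(e)$$
for $\mu$ small in terms of $t$ and $\epsilon$.

**Step 3: the equivalent form.** This step turns "for every cost" into a convex combination. Let $Q\subseteq\mathbb R^{\mathcal H}$ be the convex hull of the indicator vectors of matchings. Setting some coordinates of a point of $Q$ to $0$ gives a point of $Q$, since submatchings are matchings. Put $x=w/(K_t+\epsilon)$ and suppose $x\notin Q$. Then some $c\in\mathbb R^{\mathcal H}$ has $c\cdot x>\max_{y\in Q}c\cdot y$. Let $c^+$ arise from $c$ by replacing negative coefficients by $0$. As $x\ge0$, $c^+\cdot x\ge c\cdot x$. For $y\in Q$, setting to $0$ the coordinates where $c<0$ gives $y'\in Q$ with $c\cdot y'=c^+\cdot y$, so $\max_Qc^+\cdot y\le\max_Qc\cdot y$. Thus $c^+\cdot x>c^+(\mathcal N)$ for every matching $\mathcal N$, which contradicts the cost statement. Conversely, if $x$ is a convex combination of indicators of matchings, then for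 every $c\ge0$ one of these matchings has cost at least the average $c\cdot x$.

**Step 4: fractional chromatic index.** Let $\mathcal H$ be $k$-uniform and $t$-simple with maximum degree at most $D$, where $D\ge\max(1,1/\sigma)$. With $w\equiv1/D$, Step 3 says that the constant vector $\frac1{(K_t+\epsilon)D}$ is a convex combination of indicators of matchings, so the all-ones vector is $(K_t+\epsilon)D$ times a convex combination of indicators of matchings. So the fractional chromatic index is at most $(K_t+\epsilon)D$, which completes the proof of Theorem 2. $\blacksquare$
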